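# Stanley depth of a monomial ideal and of its quotient: three blocks of sizes 2, 4 and 5

## Sets that meet each of three blocks at most once

Take eleven points arranged in three blocks,
$$V=\{x_1,x_2\}\sqcup\{y_1,y_2,y_3,y_4\}\sqcup\{z_1,z_2,z_3,z_4,z_5\},$$
and split the $2^{11}$ subsets of $V$ into two families:
$$\Gamma=\{A\subseteq V: A\text{ contains at most one point of each block}\},\qquad \mathcal N=2^V\setminus\Gamma .$$
The family $\Gamma$ is closed under taking subsets, so it is a simplicial complex, and $\mathcal N$ is closed under taking supersets. A set in $\Gamma$ is determined by choosing at most one $x$, at most one $y$ and at most one $z$, so $|\Gamma|=3\cdot5\cdot6=90$. By size, $\Gamma$ has $1$ empty set, $11$ points, $2\cdot4+2\cdot5+4\cdot5=38$ pairs and $2\cdot4\cdot5=40$ triples. Hence $|\mathcal N|=2048-90=1958$.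

For $C\subseteq D$ write $[C,D]=\{A:C\subseteq A\subseteq D\}$. We call this an interval with bottom $C$ and top $D$. We shall partition families of sets into intervals and ask how small the bottoms can be kept. The lecture turns on two facts.

1. $\Gamma$ has no partition into intervals with all bottoms of size $\le 2$.
2. $\mathcal N$ has a partition into intervals with all bottoms of size $\le 3$.

The first fact takes one line. Each of the $40$ triples is maximal in $\Gamma$, so it is the top of the interval containing it, and different triples lie in different intervals. If every bottom has size $\le2$, each of these $40$ intervals contains at least one pair. But there are only $38$ pairs. The second fact is the real work.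

Here is what the construction is for. Read the points as variables, and let $L$ be the ideal spanned by the monomials for which the set of *missing* variables lies in $\Gamma$. A partition of $\Gamma$ with small bottoms is a decomposition of $L$ into large pieces, and a partition of $\mathcal N$ with small bottoms is a decomposition of $S/L$ into large pieces. The two facts say that $L$ decomposes badly while $S/L$ decomposes well. This answers, in the negative, a question comparing the two.

## Stanley decompositions, and the inequality that is asked

Let $K$ be a field and $S=K[x_1,\dots,x_n]$ with its standard $\mathbb Z^n$-grading, in which the monomial $x_1^{a_1}\cdots x_n^{a_n}$ has degree $(a_1,\dots,a_n)$.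

**Definition.** Let $M$ be a finitely generated $\mathbb Z^n$-graded $S$-module. A *Stanley decomposition* of $M$ is a finite direct sum of $K$-vector spaces
$$\mathcal D:\quad M=\bigoplus_{i=1}^r u_iK[Z_i],$$
where each $u_i\in M$ is homogeneous, each $Z_i\subseteq\{x_1,\dots,x_n\}$, and each $u_iK[Z_i]$ is a free $K[Z_i]$-module. Put $\operatorname{sdepth}(\mathcal D)=\min_i|Z_i|$. The *Stanley depth* $\operatorname{sdepth}(M)$ is the maximum of $\operatorname{sdepth}(\mathcal D)$ over all Stanley decompositions of $M$.

For example, in $K[x,y]$ the ideal $(x,y)$ equals $xK[x,y]\oplus yK[y]$: a monomial in $(x,y)$ either is divisible by $x$ or is a positive power of $y$. So $\operatorname{sdepth}((x,y))\ge1$. It is not $2$: if every $Z_i$ were $\{x,y\}$, then $x$ and $y$ would be among the $u_i$ up to scalars, because nothing else in the ideal divides them, and both $xK[x,y]$ and $yK[x,y]$ contain $xy$. So $\operatorname{sdepth}((x,y))=1$.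

For ordinary depth it is known that $\operatorname{depth}(L)=\operatorname{depth}(S/L)+1$ for every monomial ideal $L\subset S$. For Stanley depth there are examples with $\operatorname{sdepth}(L)>\operatorname{sdepth}(S/L)$. The question is whether, for every monomial ideal $L$ with $0\ne L\ne S$,
$$\operatorname{sdepth}(L)\ \ge\ \operatorname{sdepth}(S/L)+1. \tag{1}$$

Two cases by hand.

*Principal ideals.* If $L=(u)$ with $u$ a monomial different from $1$, then $L=uS$ and $\operatorname{sdepth}(L)=n$. In $S/L$ the element $u$ acts as zero, so no piece $u_iK[Z_i]$ with $Z_i$ equal to the set of all variables can be free. Thus $\operatorname{sdepth}(S/L)\le n-1$, and (1) holds.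

*The maximal ideal.* If $L=(x_1,\dots,x_n)$, then $S/L=K$ has Stanley depth $0$. Also $L=\bigoplus_i x_iK[x_i,\dots,x_n]$, sorting monomials by their first variable, so $\operatorname{sdepth}(L)\ge1$, and (1) holds.

**Theorem 1.** Let $S=K[x_1,x_2,y_1,\dots,y_4,z_1,\dots,z_5]$, so $n=11$, and
$$L=(x_1,x_2)\cdot\big(y_py_qy_r:p<q<r\big)\cdot\big(z_pz_qz_rz_t:p<q<r<t\big).$$
Then $\operatorname{sdepth}(L)\le8$ and $\operatorname{sdepth}(S/L)\ge8$. Hence $\operatorname{sdepth}(L)<\operatorname{sdepth}(S/L)+1$, and (1) is false in general.

The field $K$ is arbitrary. We shall also prove two strengthenings.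

**Theorem 2.** For every $n\ge11$ there is a squarefree monomial ideal $L$ in $n$ variables, independent of $K$, with $\operatorname{sdepth}(L)=\operatorname{sdepth}(S/L)=n-3$.

**Theorem 3.** Let $0\ne L\ne S$ be a squarefree monomial ideal in $n$ variables with $\operatorname{sdepth}(S/L)\ge n-2$. Then $\operatorname{sdepth}(L)\ge\operatorname{sdepth}(S/L)+1$.

So, for squarefree ideals, $n-3$ is the largest value of $\operatorname{sdepth}(S/L)$ for which (1) can be violated.

## From decompositions to interval partitions

For a set $F$ of variables let $x^F$ be the product of the variables in $F$, whatever letters they carry. A squarefree monomial ideal is one generated by monomials $x^F$. Such an ideal contains a monomial $u$ if and only if it contains $x^{\operatorname{supp}(u)}$, where $\operatorname{supp}(u)$ is the set of variables dividing $u$.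

The following is the case $g=(1,\dots,1)$ of a theorem in Herzog–Vladoiu–Zheng, *How to compute the Stanley depth of a monomial ideal*, J. Algebra 322 (2009). In this case the proof is short, so we give it.

**Lemma A.** Let $I\subsetneq J\subseteq S$ be squarefree monomial ideals (with $I=0$ and $J=S$ allowed) and $P=\{F:x^F\in J\setminus I\}$. Then $\operatorname{sdepth}(J/I)$ is the maximum, over all partitions of $P$ into intervals $[F_i,G_i]$, of $\min_i|G_i|$.

**Proof.** The monomials in $J\setminus I$ form a $K$-basis of $J/I$, and by the remark above a monomial $u$ is one of them exactly when $\operatorname{supp}(u)\in P$.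

*From a partition to a decomposition.* The monomials in $x^FK[G]$, where $F\subseteq G$, are exactly those with $F\subseteq\operatorname{supp}\subseteq G$. So if $P=\bigsqcup_i[F_i,G_i]$, every monomial of $J\setminus I$ lies in exactly one $x^{F_i}K[G_i]$, and all monomials of these spaces lie in $J\setminus I$. Hence $J/I=\bigoplus_ix^{F_i}K[G_i]$, and each piece is free, because distinct monomials of $K[G_i]$ times $x^{F_i}$ give distinct basis elements.

*From a decomposition to a partition.* Let $J/I=\bigoplus_iu_iK[Z_i]$ with all $|Z_i|\ge s$. Each $\mathbb Z^n$-graded component of $J/I$ has dimension at most $1$ and is spanned by a monomial, so $u_i$ is, up to a nonzero scalar, the class of a monomial in $J\setminus I$. We may take $u_i$ to be that monomial. By freeness all products $u_iv$, with $v$ a monomial of $K[Z_i]$, are nonzero in $J/I$. Since the sum is direct and the graded components have dimension at most $1$, each monomial of $J\setminus I$ lies in exactly one of the pieces. Now look only at squarefree monomials. If $u_i$ is not squarefree, its piece contains none. If $u_i=x^F$, then $x^Fv$ is squarefree exactly when $v$ is squarefree in the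 variables of $Z_i\setminus F$, so the supports that occur form the interval $[F,F\cup Z_i]$, and $|F\cup Z_i|\ge s$. These intervals partition $P$. $\qquad\blacksquare$

We use Lemma A after taking complements. Let $L$ be squarefree with $0\ne L\ne S$, let $V$ be the set of all $n$ variables, and put
$$\Gamma=\{A\subseteq V:x^{V\setminus A}\in L\},\qquad\mathcal N=2^V\setminus\Gamma. \tag{2}$$
Complementation turns an interval $[F,G]$ into $[V\setminus G,V\setminus F]$, and $|G|\ge n-r$ says that the new bottom has size at most $r$. So for every integer $r\ge0$:
$$\operatorname{sdepth}(L)\ge n-r\iff\Gamma\text{ is partitioned into intervals with bottoms of size}\le r, \tag{3}$$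
$$\operatorname{sdepth}(S/L)\ge n-r\iff\mathcal N\text{ is partitioned into intervals with bottoms of size}\le r. \tag{4}$$
Here and below "is partitioned" means that at least one such partition exists. Explicitly, $[C,D]$ corresponds to the piece $x^{V\setminus D}K[V\setminus C]$.

Three facts hold in general. If $A'\subseteq A\in\Gamma$ then $A'\in\Gamma$, because $x^{V\setminus A}$ divides $x^{V\setminus A'}$, so $\Gamma$ is a simplicial complex. We have $\emptyset\in\Gamma$ because $L\ne0$, and $V\in\mathcal N$ because $L\ne S$. Finally, *every minimal element of $\mathcal N$ is the bottom of the interval containing it*, because that bottom lies in $\mathcal N$ and below it.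

As an example, take $L=(xy,xz,yz)\subset K[x,y,z]$. A squarefree monomial lies in $L$ when at most one variable is missing, so $\Gamma=\{\emptyset,\{x\},\{y\},\{z\}\}$. The partition $[\emptyset,\{x\}],\{y\},\{z\}$ gives
$$L=yz\,K[x,y,z]\oplus xz\,K[x,z]\oplus xy\,K[x,y].$$
Since $\Gamma$ is not a single interval with bottom $\emptyset$, (3) gives $\operatorname{sdepth}(L)=2$. On the other side $\mathcal N$ consists of the three pairs and $V$. The partition $[\{x,y\},V],\{x,z\},\{y,z\}$ gives $S/L=K[z]\oplus yK[y]\oplus xK[x]$. The three pairs are minimal in $\mathcal N$, so they are bottoms in every partition, and $\operatorname{sdepth}(S/L)=1$. Here (1) is an equality.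

In the terms of (3) and (4), a squarefree counterexample to (1) with $\operatorname{sdepth}(S/L)\ge n-r$ and $\operatorname{sdepth}(L)\le n-r$ needs $\mathcal N$ partitioned with bottoms of size $\le r$, and $\Gamma$ *not* partitioned with bottoms of size $\le r-1$.

## Two blocks, and the four-cycle that blocks them

The pigeonhole obstruction for $\Gamma$ can be built with two blocks only, and this is the first thing to try. Take blocks $\{x_1,x_2\}$ and $\{y_1,y_2,y_3\}$, with $\Gamma$ the sets containing at most one point of each block. The ideal is $L=(x_1,x_2)(y_1y_2,y_1y_3,y_2y_3)$ in $n=5$ variables. The complex $\Gamma$ has $6$ pairs and $5$ points. Each pair is maximal, hence the top of its own interval. If all bottoms had size $\le1$, each of these six intervals would contain a point, and there are only five. So $\operatorname{sdepth}(L)\le3=n-2$.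

For a counterexample we would now need $\mathcal N$ partitioned with bottoms of size $\le2$. Look at the subsets of $T=\{x_1,x_2,y_1,y_2\}$. The members of $\mathcal N$ inside $T$ are
$$\{x_1,x_2\},\quad\{y_1,y_2\},\quad\text{the four triples},\quad T.$$
The bottom of an interval containing a subset of $T$ is itself a subset of $T$, so under the restriction $\le2$ it can only be $\{x_1,x_2\}$ or $\{y_1,y_2\}$. The triples $\{x_1,x_2,y_1\}$ and $\{x_1,x_2,y_2\}$ do not contain $\{y_1,y_2\}$, so both lie in the interval with bottom $\{x_1,x_2\}$. Its top then contains $T$. By the same argument the interval with bottom $\{y_1,y_2\}$ has top containing $T$. So $T$ is covered twice, and the attempt stops here.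

The obstruction is that $\Gamma$ restricts to a cycle on $T$. We record it for cycles of any length, since it will be used twice more.

**Lemma B.** Let $\Gamma$ be a simplicial complex on a finite set $V$, and $\mathcal N=2^V\setminus\Gamma$. Suppose there is $W\subseteq V$ with $|W|=m\ge4$ such that the members of $\Gamma$ inside $W$ are exactly $\emptyset$, the $m$ singletons, and the $m$ edges of a cycle through all points of $W$. Then $\mathcal N$ has no partition into intervals with bottoms of size $\le2$.

**Proof.** Suppose there is such a partition, and intersect it with $2^W$. An interval $[C,D]$ meets $2^W$ only if $C\subseteq W$, and then in $[C,D\cap W]$. The bottom $C$ lies in $\mathcal N$ and has size $\le2$, while $\emptyset$ and all singletons of $W$ lie in $\Gamma$, so $|C|=2$. Sum $(-1)^{|A|}$ over the sets $A$ of such an interval: the sum is $0$ if $C\ne D\cap W$, and it is $(-1)^2=1$ if $C=D\cap W$. Therefore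
$$\sum_{A\in\mathcal N,\ A\subseteq W}(-1)^{|A|}\ge0 .$$
But the sum over all subsets of $W$ is $0$, and the sum over $\Gamma\cap2^W$ is $1-m+m=1$. So the left side equals $0-1=-1$, a contradiction. $\qquad\blacksquare$

Two blocks of size at least $2$ always contain a four-cycle, so larger blocks do not help. We allow $\Gamma$ to have triples and pass to three blocks. With block sizes $p,q,s$, the pigeonhole obstruction against bottoms of size $\le2$ needs more triples than pairs:
$$pqs>pq+ps+qs\iff\frac1p+\frac1q+\frac1s<1 .$$
For $(2,4,5)$ the sum of reciprocals is $\frac{19}{20}$. The room is small, $40$ against $38$, but it is enough. We fix these sizes, with $\Gamma$ and $\mathcal N$ as in the first section. This agrees with (2) for the ideal $L$ of Theorem 1: $x^F\in L$ if and only if $F$ contains at least one $x$, at least three $y$'s and at least four $z$'s, that is, $F$ omits at most one $x$, at most one $y$ and at most one $z$.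

## Forty generators and a space of dimension 358

The purpose of this section is $\operatorname{sdepth}(L)\le8$. It already follows from (3) with $r=2$ and the count of $40$ triples against $38$ pairs. The same count can be made in degrees, without any reference to intervals, and in that form it will extend to more variables. Here degree means total degree.

**The dimension of $L_8$.** The ideal $L$ is generated in degree $8$ by $2\cdot4\cdot5=40$ squarefree monomials, so $\dim_KL_8=40$ and $L$ vanishes in degrees below $8$.

**The dimension of $L_9$.** A squarefree monomial of degree $9$ in $L$ omits exactly two variables, from different blocks, so there are $8+10+20=38$ of them. A non-squarefree monomial of degree $9$ in $L$ has support of size at most $8$. The support monomial also lies in $L$, so its size is exactly $8$. Thus the monomial is one of the $40$ generators times one of the $8$ variables dividing that generator. The generator is recovered as the support and the variable as the one with exponent $2$, so there are $40\cdot8=320$ such monomials. Altogether $\dim_KL_9=358$.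

**The contradiction.** Suppose $L=\bigoplus_iu_iK[Z_i]$ with all $|Z_i|\ge9$. All $u_i$ have degree at least $8$, and in degree $8$ the pieces contribute exactly the $u_i$ of degree $8$. So there are exactly $40$ of these. Each such piece contributes $|Z_i|\ge9$ dimensions to degree $9$, so $\dim_KL_9\ge360$, which is false. Hence $\operatorname{sdepth}(L)\le8$. $\qquad\blacksquare$

## Twenty sets of size four and ten available bottoms

What remains for Theorem 1 is $\operatorname{sdepth}(S/L)\ge8$. By (4) with $r=3$, we need to partition $\mathcal N$ into intervals with bottoms of size $\le3$. We write a set $A\subseteq V$ as a triple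
$$A=(a,b,c),\qquad a\subseteq\{1,2\},\quad b\subseteq\{1,2,3,4\},\quad c\subseteq\{1,2,3,4,5\},$$
listing the indices of its $x$-, $y$- and $z$-variables. We put $X=\{1,2\}$ and write $(a,b,c)\to(a',b',c')$ for the interval between the two. Then $A\in\mathcal N$ exactly when $a=X$, or $|b|\ge2$, or $|c|\ge2$. Note that an interval lies in $\mathcal N$ as soon as its bottom does.

A basic tool: in a linearly ordered set, the subsets of size at least $k$ are partitioned by the intervals $[\beta,\beta\cup\{\text{elements after all of }\beta\}]$ with $|\beta|=k$. A set lies in the one where $\beta$ consists of its $k$ first elements.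

The natural plan is to apply this tool block by block.

- Sets with $|c|\ge2$: use $(\emptyset,\emptyset,\{p,q\})\to(X,[4],\{p,q\}\cup\{t>q\})$. The bottoms have size $2$.
- Sets with $|c|\le1$ and $|b|\ge2$: for each of the six values of $c$, use $(\emptyset,\{p,q\},c)\to(X,\{p,q\}\cup\{t>q\},c)$. The bottoms have size at most $3$.
- Sets with $|c|\le1$ and $|b|\le1$: here $a=X$.

The third group is where this stops. It contains the $20$ sets $(X,\{i\},\{j\})$ of size $4$, which are maximal in the group. An interval inside the group contains at most one of them. If its bottom has size $\le3$, the bottom is one of the $1+4+5=10$ sets $(X,\emptyset,\emptyset)$, $(X,\{i\},\emptyset)$, $(X,\emptyset,\{j\})$. So at most $10$ of the $20$ sets can be covered.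

To cover all $20$, the intervals must leave the third group and take sets from the first two. An interval starting at $(X,\{i\},\emptyset)$ can cover several sets $(X,\{i\},\{j\})$ at once, if we let it reach up to sets with $|c|\ge2$. Similarly an interval starting at $(X,\emptyset,\{j\})$ can reach sets with $|b|=2$. The first two groups must then be repartitioned around the sets taken from them.

## Edges and stars in the complete graph on four points minus an edge

This section decides which sets to take, and shows that the repairs lead to a single condition.

For each $j\in[5]$ split $[4]=E_j\sqcup R_j$ into two sets of size $2$. Cover $(X,\{i\},\{j\})$ from $(X,\{i\},\emptyset)$ if $i\in E_j$, and from $(X,\emptyset,\{j\})$ if $i\in R_j$. With $\Sigma_i=\{j:i\in E_j\}$, the intervals are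
$$(X,\{i\},\emptyset)\to(X,\{i\},\Sigma_i),\qquad(X,\emptyset,\{j\})\to(X,R_j,\{j\}).$$
They take from the other groups the following sets: $(X,R_j,\{j\})$ for each $j$, and $(X,\{i\},c)$ for $c\subseteq\Sigma_i$, $|c|\ge2$.

**First repair.** For $c=\{j\}$ and $b=R_j$, the value $a=X$ is now covered, and $a=\emptyset,\{1\},\{2\}$ are left. The interval $(\emptyset,R_j,\{j\})\to(\{1\},R_j,\{j\})$ handles two of them. The set $(\{2\},R_j,\{j\})$ has size $4$ and must be covered from below, and we use $(\{2\},R_j,\emptyset)\to(\{2\},R_j,\{j\})$. The bottom $(\{2\},R_j,\emptyset)$ is available only once, so *the sets $R_1,\dots,R_5$ must be distinct*. This is possible, since $[4]$ has six $2$-subsets.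

**Second repair.** Fix $c$ with $|c|=2$. The sets $(a,b,c)$ have to be covered with bottoms that contain $c$ and have at most one further element. If $c$ lies in exactly one $\Sigma_i$, exactly one pair $(a,b)$, namely $(X,\{i\})$, is already covered. Family (F3) below handles one missing pair $(a,b)$. So we ask that *no $2$-set $c$ lie in two of the $\Sigma_i$*. Now $\Sigma_i\cap\Sigma_{i'}=\{j:E_j=\{i,i'\}\}$ for $i\ne i'$, and this has at most one element as soon as the $E_j$ are distinct. That is the same condition as before.

So we need five distinct $2$-subsets of $[4]$: all edges of the complete graph on $[4]$ but one. The index $j$ names an edge, and $\Sigma_i$ is the star of edges at the point $i$. We leave out the edge $\{3,4\}$ and number as follows.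

| $j$ | 1 | 2 | 3 | 4 | 5 |
|---|---|---|---|---|---|
| $E_j$ | $\{1,3\}$ | $\{1,4\}$ | $\{2,3\}$ | $\{2,4\}$ | $\{1,2\}$ |
| $R_j=[4]\setminus E_j$ | $\{2,4\}$ | $\{2,3\}$ | $\{1,4\}$ | $\{1,3\}$ | $\{3,4\}$ |

Put $R_0=\{1,2\}$, so that $R_0,\dots,R_5$ are all six $2$-subsets of $[4]$. The stars are
$$\Sigma_1=\{1,2,5\},\qquad\Sigma_2=\{3,4,5\},\qquad\Sigma_3=\{1,3\},\qquad\Sigma_4=\{2,4\}.$$
Two edges lie in a common star exactly when they share an endpoint. The only pairs of disjoint edges present are $E_1,E_4$ and $E_2,E_3$. So every $2$-subset of $[5]$ other than $\{1,4\}$ and $\{2,3\}$ lies in exactly one $\Sigma_i$, and these two lie in none. Explicitly, the pairs inside stars are $12,15,25$ in $\Sigma_1$, then $34,35,45$ in $\Sigma_2$, then $13$ in $\Sigma_3$ and $24$ in $\Sigma_4$.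

## The partition of $\mathcal N$, level by level in $c$

We list three families of intervals and verify, in turn for $c=\emptyset$, for $|c|=1$ and for $|c|\ge2$, that each set of $\mathcal N$ is covered exactly once. All bottoms below satisfy $a=X$, $|b|\ge2$ or $|c|\ge2$, so all the intervals lie in $\mathcal N$.

**Family (F1), starting at $c=\emptyset$.**

- (F1a) $(X,\emptyset,\emptyset)\to(X,\emptyset,\emptyset)$.
- (F1b) $(X,\{i\},\emptyset)\to(X,\{i\},\Sigma_i)$ for $i=1,\dots,4$.
- (F1c) For each $j=1,\dots,5$, the three intervals $(\emptyset,R_j,\emptyset)\to(\emptyset,R_j,\emptyset)$, $\ (\{2\},R_j,\emptyset)\to(\{2\},R_j,\{j\})$ and $(\{1\},R_j,\emptyset)\to(X,R_j,\emptyset)$.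
- (F1d) $(\emptyset,R_0,\emptyset)\to(X,R_0,\emptyset)$.
- (F1e) $(\emptyset,\{p,q,r\},\emptyset)\to(X,\{p,q,r\}\cup\{t>r\},\emptyset)$ for $p<q<r$ in $[4]$.

The bottoms have sizes $2$ in (F1a), $3$ in (F1b), $2,3,3$ in (F1c), $2$ in (F1d) and $3$ in (F1e).

**Check for $c=\emptyset$.** Only family (F1) contains sets with $c=\emptyset$, since the bottoms of the other two families have $c\ne\emptyset$. The sets of $\mathcal N$ with $c=\emptyset$ have $a=X$ or $|b|\ge2$.

- If $b=\emptyset$, then $a=X$, and the set is covered by (F1a) alone.
- If $b=\{i\}$, then $a=X$, and the set is covered by (F1b) alone.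
- If $b=R_j$ with $j\ge1$, the three intervals of (F1c) for this $j$ cover $a=\emptyset$, then $a=\{2\}$, then $a\in\{\{1\},X\}$. Since the $R_j$ are distinct, no other $j$ interferes.
- If $b=R_0$, all four $a$ are covered by (F1d).
- If $|b|\ge3$, all four $a$ are covered by (F1e), in the one interval given by the three smallest elements of $b$.

**What (F1) covers with $c\ne\emptyset$.** From the tops, these are exactly

- (i) $(X,\{i\},c)$ with $\emptyset\ne c\subseteq\Sigma_i$, each once, from (F1b);
- (ii) $(\{2\},R_j,\{j\})$ for $j=1,\dots,5$, each once, from (F1c).

**Family (F2), with $c=\{j\}$.** For each $j$ write $E_j=\{i,i'\}$ and $R_j=\{k,l\}$, and order $[4]$ as $i,i',k,l$. For a $2$-set $\beta$ let $\mathrm{later}(\beta)$ be the set of elements after both elements of $\beta$ in this order.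

- (F2a) $(X,\emptyset,\{j\})\to(X,R_j,\{j\})$.
- (F2b) $(\emptyset,\beta,\{j\})\to(X,\beta\cup\mathrm{later}(\beta),\{j\})$ for each of the five $2$-sets $\beta\ne R_j$.
- (F2c) $(\emptyset,R_j,\{j\})\to(\{1\},R_j,\{j\})$.

All bottoms have size $3$.

**Check for $c=\{j\}$.** The sets in question are covered only by (F2) for this $j$, by (i) and by (ii), since family (F3) below has $|c|\ge2$ throughout. The sets of $\mathcal N$ with $c=\{j\}$ have $a=X$ or $|b|\ge2$.

- Let $|b|\ge2$ and $b\ne R_j$. Let $\beta$ be the first two elements of $b$ in the order $i,i',k,l$. Since $k,l$ come last, $\beta=\{k,l\}$ would force $b=\{k,l\}=R_j$. So $\beta\ne R_j$, and $b$ lies in $[\beta,\beta\cup\mathrm{later}(\beta)]$ and in no other of these intervals. All $a$ occur in (F2b), so (F2b) covers each such set exactly once. Neither (F2a), (F2c), (i) nor (ii) contains it: in these, $b$ is $R_j$ or has at most one element.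
- Let $b=R_j$. No interval of (F2b) contains it, because its first two elements are $R_j$ itself. The values $a=\emptyset,\{1\}$ are covered by (F2c), $a=\{2\}$ by (ii), and $a=X$ by (F2a), each once.
- Let $|b|\le1$, so $a=X$. The values $b=\emptyset,\{k\},\{l\}$ are covered by (F2a), and $b=\{i\},\{i'\}$ by (i). There is no overlap, because $(X,\{m\},\{j\})$ occurs in (i) exactly when $j\in\Sigma_m$, that is, when $m\in E_j$.

**Family (F3), with $|c|\ge2$.** Here every pair $(a,b)$ occurs. Let $W$ be the set of the six $x$- and $y$-variables, and write $B\subseteq W$ for the pair $(a,b)$. Put $Q_i=\{x_1,x_2,y_i\}$. By (i), the sets with $|c|\ge2$ that are already covered are exactly $(Q_i,c)$ with $c\subseteq\Sigma_i$, $|c|\ge2$. So we first partition $2^W\setminus\{Q_i\}$ with bottoms of size $\le1$. Let $\{p<q<r\}=[4]\setminus\{i\}$, and let $\Pi_i$ consist of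
$$\{\emptyset\},\quad[\{y_p\},W],\quad[\{y_q\},W\setminus\{y_p\}],\quad[\{y_r\},W\setminus\{y_p,y_q\}],$$
$$[\{x_1\},\{x_1,x_2\}],\quad[\{x_2\},\{x_2,y_i\}],\quad[\{y_i\},\{y_i,x_1\}].$$
The second to fourth intervals contain each set meeting $\{y_p,y_q,y_r\}$ exactly once, according to the first of $y_p,y_q,y_r$ that it contains. A set not meeting $\{y_p,y_q,y_r\}$ is a subset of $Q_i$. The empty set is listed first, and the last three intervals are $\{x_1\},\{x_1,x_2\}$, then $\{x_2\},\{x_2,y_i\}$, then $\{y_i\},\{x_1,y_i\}$. These are the six nonempty proper subsets of $Q_i$, once each. So $\Pi_i$ partitions $2^W\setminus\{Q_i\}$.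

Family (F3) consists of the following intervals.

- (F3a) $(\emptyset,c)\to(W,c)$ for $c=\{1,4\}$ and for $c=\{2,3\}$.
- (F3b) For each $i$, all products of an interval of $\Pi_i$ with an interval of the following partition of $\{c\subseteq\Sigma_i:|c|\ge2\}$. For $\Sigma_1$: $[\{1,2\},\{1,2,5\}]$, $[\{1,5\},\{1,5\}]$, $[\{2,5\},\{2,5\}]$. For $\Sigma_2$: $[\{3,4\},\{3,4,5\}]$, $[\{3,5\},\{3,5\}]$, $[\{4,5\},\{4,5\}]$. For $\Sigma_3$ and $\Sigma_4$: the single set $\Sigma_i$.
- (F3c) $(\emptyset,\{p,q,r\})\to(W,\{p,q,r\}\cup\{t>r\})$ for $p<q<r$ in $[5]$ with $\{p,q,r\}\ne\{1,2,5\},\{3,4,5\}$.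

A product of two intervals, one in the $B$-part and one in the $c$-part, is an interval whose bottom is the union of the two bottoms. The bottoms have size $2$ in (F3a), at most $1+2=3$ in (F3b), and $3$ in (F3c).

**Check for $|c|\ge2$.** Besides (F3), only (i) covers sets with $|c|\ge2$.

- Let $|c|=2$. If $c$ is $\{1,4\}$ or $\{2,3\}$, it lies in no $\Sigma_i$, and (F3a) covers all $B$ once. Otherwise $c$ lies in exactly one $\Sigma_i$; then (F3b) covers each $B\ne Q_i$ once, and (i) covers $B=Q_i$. The intervals of (F3c) have $|c|\ge3$.
- Let $c=\Sigma_1$ or $c=\Sigma_2$. This $c$ is contained in no other star, and again (F3b) covers $B\ne Q_i$ and (i) covers $B=Q_i$. It is not covered by (F3c), as the next item shows.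
- Let $|c|\ge3$ in general. The intervals $[\{p,q,r\},\{p,q,r\}\cup\{t>r\}]$ over all $p<q<r$ partition the sets of size at least $3$. Those for $\{1,2,5\}$ and $\{3,4,5\}$ are one-element intervals, because $5$ is the last element. Leaving these two out removes exactly $\Sigma_1$ and $\Sigma_2$. So (F3c) covers exactly the sets with $|c|\ge3$ and $c\ne\Sigma_1,\Sigma_2$, for all $B$, once each. Neither (F3a), (F3b) nor (i) contains any of these sets.

So $\mathcal N$ is partitioned into intervals with bottoms of size $\le3$. As a numerical check, (F1) covers $1+24+25+4+20=74$ sets, (F2) covers $4+40+2=46$ for each $j$, and (F3) covers $128$ in (F3a), $252+252+126$ in (F3b) and $14\cdot64=896$ in (F3c). The total is $74+230+1654=1958=|\mathcal N|$.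

**Proof of Theorem 1.** By (4) with $n=11$, $r=3$, the partition gives $\operatorname{sdepth}(S/L)\ge8$. The Stanley decomposition itself is $S/L=\bigoplus x^{V\setminus D}K[V\setminus C]$ over the intervals $[C,D]$ listed. The degree count gave $\operatorname{sdepth}(L)\le8$. So $\operatorname{sdepth}(L)\le8<9\le\operatorname{sdepth}(S/L)+1$. $\qquad\blacksquare$

## Adjoining variables: equality at $n-3$ for every $n\ge11$

**Proof of Theorem 2.** Let $n=11+m$ with $m\ge0$. Let $L'$ be the extension of the ideal $L$ of Theorem 1 to $S'=S[w_1,\dots,w_m]$, and let $w=\{w_1,\dots,w_m\}$. The generators do not depend on $K$. In (2) for $L'$, the complex is $\Gamma'=\{A\subseteq V\cup w:A\cap V\in\Gamma\}$, because the variables $w$ do not affect membership in $L'$. Let $\mathcal N'$ be its complement. There are four inequalities to prove.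

**Step 1: $\operatorname{sdepth}(L')\le n-3$.** This repeats the degree count. A monomial of $L'$ of degree $9$ either involves no $w$, or is a monomial of $L_8$ times one of the $w$'s. So $\dim_KL'_8=40$ and $\dim_KL'_9=358+40m$. If all $|Z_i|\ge9+m$ in a Stanley decomposition of $L'$, the $40$ pieces starting in degree $8$ contribute at least $40(9+m)=360+40m$ in degree $9$, which is too much. So $\operatorname{sdepth}(L')\le8+m=n-3$.

**Step 2: $\operatorname{sdepth}(S'/L')\ge n-3$.** Adjoin all $w$'s to every piece of the decomposition of $S/L$ found above: from $S/L=\bigoplus_ix^{F_i}K[G_i]$ with $|G_i|\ge8$ we get $S'/L'=\bigoplus_ix^{F_i}K[G_i\cup w]$, and $|G_i\cup w|\ge8+m$.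

**Step 3: $\operatorname{sdepth}(L')\ge n-3$.** Sort the monomials of $L'$ by which variables of $V$ they involve:
$$L'=\bigoplus_{A\in\Gamma}x^{V\setminus A}K[(V\setminus A)\cup w].$$
The piece for $A$ consists of the monomials that involve exactly the variables $V\setminus A$ of $V$, and such a monomial is in $L'$ exactly when $A\in\Gamma$. Since $|A|\le3$ for $A\in\Gamma$, each piece has at least $n-3$ variables.

**Step 4: $\operatorname{sdepth}(S'/L')\le n-3$.** Otherwise, by (4) with $r=2$, the family $\mathcal N'$ is partitioned into intervals with bottoms of size $\le2$. But on $T=\{x_1,x_2,y_1,y_2\}$ the complex $\Gamma'$ consists of $\emptyset$, the four points and the four pairs $\{x_h,y_k\}$, which form a four-cycle. Lemma B with $m=4$ forbids such a partition. Concretely, as in the two-block attempt, the only possible bottoms inside $T$ are $\{x_1,x_2\}$ and $\{y_1,y_2\}$. The triples force both intervals to contain $T$, and $T$ is covered twice.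

The four steps give $\operatorname{sdepth}(L')=\operatorname{sdepth}(S'/L')=n-3$. $\qquad\blacksquare$

In particular, (1) fails for some squarefree ideal for every $n\ge11$.

## Chordal graphs and quotients of Stanley depth at least $n-2$

Theorem 3 says that the two-block attempt could not have been saved by a better choice of squarefree ideal. We recall what is needed about graphs. The clique complex of a graph $G$ is the family of its cliques (sets of pairwise adjacent points), including $\emptyset$ and the single points. A graph is *chordal* if it has no induced cycle of length at least $4$. A textbook theorem says that a finite chordal graph has a *perfect elimination ordering*: its points can be ordered $u_1,\dots,u_t$ so that for each $i$ the set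
$$N_i=\{u_s:s>i,\ u_s\text{ adjacent to }u_i\}$$
is a clique. For the path $1-2-3$ the order $1,2,3$ works, with $N_1=\{2\}$, $N_2=\{3\}$, $N_3=\emptyset$. The four-cycle has no such order, because the two neighbors of the first point are not adjacent.

**Proof of Theorem 3.** Let $V$, $\Gamma$ and $\mathcal N$ be as in (2), and put $r=n-\operatorname{sdepth}(S/L)\le2$.

**Step 1: bounding minimal nonfaces.** By (4), $\mathcal N=\bigsqcup_i[C_i,D_i]$ with $|C_i|\le r$. Since $V\in\mathcal N$, there is at least one interval, and since $\emptyset\in\Gamma$, no $C_i$ is empty. So $r\ge1$. Every minimal element of $\mathcal N$ is the bottom of its interval, hence has size $1$ up to $r$. Let $U=\{v\in V:\{v\}\in\Gamma\}$.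

**Step 2: the case $r=1$.** All minimal elements of $\mathcal N$ are the singletons $\{v\}$ with $v\notin U$. So $A\in\Gamma$ exactly when $A\subseteq U$, that is, $\Gamma=[\emptyset,U]$. This is one interval with bottom of size $0$, and (3) gives $\operatorname{sdepth}(L)=n=\operatorname{sdepth}(S/L)+1$.

**Step 3: the case $r=2$, where $\Gamma$ is a clique complex.** The minimal elements of $\mathcal N$ have size $1$ or $2$. So $A\in\Gamma$ exactly when $A\subseteq U$ and every pair in $A$ belongs to $\Gamma$. Thus $\Gamma$ is the clique complex of the graph $G$ on $U$ whose edges are the pairs in $\Gamma$.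

**Step 4: $G$ is chordal.** Suppose $W\subseteq U$ induces a cycle of length $m\ge4$. An induced cycle of length at least $4$ contains no triangle, so the cliques inside $W$ are $\emptyset$, the $m$ points and the $m$ edges of the cycle. Since $\mathcal N$ has a partition with bottoms of size $\le2$, this contradicts Lemma B.

**Step 5: a partition of $\Gamma$ with bottoms of size $\le1$.** Take a perfect elimination ordering $u_1,\dots,u_t$ of $G$. A nonempty clique $A$ has a first point $u_i$ in this order, and all its other points lie in $N_i$, so $A\in[\{u_i\},\{u_i\}\cup N_i]$. Conversely $\{u_i\}\cup N_i$ is a clique, since $N_i$ is a clique whose points are all adjacent to $u_i$. So every set in this interval is a clique, and its first point is $u_i$. Therefore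
$$\Gamma=\{\emptyset\}\sqcup\bigsqcup_{i=1}^t\big[\{u_i\},\{u_i\}\cup N_i\big].$$
All bottoms have size at most $1$, so (3) gives $\operatorname{sdepth}(L)\ge n-1=\operatorname{sdepth}(S/L)+1$. $\qquad\blacksquare$
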